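# Exactly two-to-one maps onto tree-like continua

## 1. The guess "no loops, so no connected double": trees, an arc, a circle

Let $f\colon X\to Y$ be a continuous map in which every point of $Y$ has exactly two preimages, and suppose that $Y$ has no loops in it. Travel around in $Y$ and keep track of the two points upstairs. The only way to interchange them seems to be to go around a loop. So one guesses that the two points over each $y\in Y$ can be labeled "first" and "second" in a continuous way, that $X$ falls apart into two pieces, and that $X$ cannot be connected.

Let us make the words precise. A *continuum* is a nonempty compact connected metric space. A map $f\colon X\to Y$ is *exactly $k$-to-1* if every $f^{-1}(y)$, $y\in Y$, has exactly $k$ points. A *tree* is a finite connected graph containing no simple closed curve, and a continuum $Y$ is *tree-like* if for every $\varepsilon>0$ there is a continuous map of $Y$ onto a tree all of whose point-inverses have diameter less than $\varepsilon$. A *dendrite* is a locally connected continuum containing no simple closed curve. We say that $Y$ *is the 2-to-1 image of a continuum* if there are a continuum $X$ and an exactly 2-to-1 continuous surjection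 $f\colon X\to Y$.

A tree-like continuum need not be a dendrite. Let $Y$ be the closure of $\{(x,\sin(1/x)):0<x\le 1\}$ in the plane. Given $\varepsilon>0$, choose $0<a<\min(\varepsilon,1)$ with $\sin(1/a)=1$. Send $(x,y)\in Y$ with $x\le a$ to $y\in[-1,1]$, and send the arc of $Y$ with $x\ge a$ homeomorphically onto $[1,2]$, with $(a,1)\mapsto 1$. The two definitions agree at $(a,1)$, the only common point of the two closed pieces, so this is a continuous map onto the tree $[-1,2]$. Each point-inverse is either one point or a set of points of equal height with $0\le x\le a$, so its diameter is at most $a<\varepsilon$. Thus $Y$ is tree-like, and it is not locally connected.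

The question, from the paper "Tree-Like Continua and Exactly $k$-to-1 Functions" (https://www.ams.org/journals/proc/1989-105-03/S0002-9939-1989-0936775-8/S0002-9939-1989-0936775-8.pdf), is this: can any tree-like continuum be the 2-to-1 continuous image of a continuum? The guess says no. We test it.

*A point.* If $Y$ is a point, $X$ has two points and is not connected.

*A tree, with a tame map.* Let $Y$ be a tree and $X$ a finite graph, and suppose that $f$ is exactly $k$-to-1 and, after subdivision, sends vertices to vertices and each open edge homeomorphically onto an open edge. Each vertex of $Y$ has $k$ vertices over it, and each edge of $Y$ has $k$ edges over it (count the preimages of its midpoint). So $\chi(X)=k\,\chi(Y)=k$. A connected graph has Euler characteristic at most $1$, so $X$ has at least $k$ components. The guess survives.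

*An arc, with shrinking fibers.* Let $Y=[0,1]$ and
$$X=\{(s,0):0\le s\le1\}\ \cup\ \{(s,1-2s):0\le s\le \tfrac12\}\ \cup\ \{(s,1):\tfrac12\le s\le1\},\qquad f(s,u)=s. \tag{1}$$
The fiber is $\{(s,0),(s,1-2s)\}$ for $s<\frac12$ and $\{(s,0),(s,1)\}$ for $s\ge\frac12$, so $f$ is exactly 2-to-1. The space $X$ has two components: the segment $\{(s,1):s\ge\frac12\}$ and all the rest. So $X$ is disconnected, as guessed. But the fibers over $s<\frac12$ lie in a single component, so there is no continuous labeling over all of $Y$: the reason we gave is false. At best one may hope that some fiber can be separated by a set that is both closed and open in $X$.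

*A circle.* Let $Y=S^1$ and, inside $S^1\times[0,1]$,
$$X=\{(e^{2\pi i s},0):0\le s\le 1\}\cup\{(e^{2\pi i s},1-s):0\le s\le1\},\qquad f(y,u)=y. \tag{2}$$
For $0<s<1$ the fiber over $e^{2\pi is}$ is $\{(e^{2\pi is},0),(e^{2\pi is},1-s)\}$, and the fiber over $1$ is $\{(1,0),(1,1)\}$. So $f$ is exactly 2-to-1, and $X$, a circle with an arc attached at one end, is connected. This is not a double covering; the fibers shrink as $s\to1$. So there are two mechanisms for connecting $X$: monodromy, and shrinking fibers.

Two facts are given with the question. No dendrite is the exactly $k$-to-1 continuous image of any continuum, for $k\ge2$. On the other hand, for every $k>2$ there exist a tree-like continuum $X$ and an exactly $k$-to-1 continuous map from $X$ onto a tree-like continuum. So beyond dendrites the guess is wrong for every $k>2$, and any proof for $k=2$ must use the number $2$. The count for trees above did not.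

## 2. What is true about two-to-one images

"Clopen" means closed and open, "locally constant" means continuous into a discrete group, and $\check H^*$ is Čech cohomology.

**Theorem 1.** Let $Y$ be a tree-like continuum, $X$ a compact metric space, $f\colon X\to Y$ an exactly 2-to-1 continuous surjection. Then there are a clopen $Q\subset X$ and a point $y\in Y$ such that $Q$ contains exactly one of the two points of $f^{-1}(y)$. In particular $X$ is not connected, so no tree-like continuum is the 2-to-1 continuous image of a continuum.

In example (1), $Q=\{(s,1):s\ge\frac12\}$ and any $y\ge\frac12$ will do, and no $y<\frac12$ will.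

**Theorem 2.** The conclusion of Theorem 1 holds for every nonempty compact metric space $Y$ with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ (equivalently, every map $Y\to S^1$ is null-homotopic).

The equivalence in parentheses refers to the condition on $\check H^1$; it is the standard isomorphism $[Y,S^1]\cong\check H^1(Y;\mathbb Z)$ for compact $Y$.

**Theorem 3.**
(a) Let $Y$ be a continuum and $Z\subset Y$ a nonempty closed set which is a continuous bijective image of a locally compact separable metrizable space having no nonempty compact open subset. Then $Y$ is the 2-to-1 image of a continuum. In particular this holds if $Y$ contains a simple closed curve.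
(b) A locally connected continuum is a 2-to-1 image of a continuum iff it contains a simple closed curve, i.e. iff it is not a dendrite.
(c) Every continuum $Y$ with $\check H^1(Y;\mathbb Z/2)\ne0$ is a 2-to-1 image of a continuum. Hence a continuum of dimension $\le1$ whose group $\check H^1(Y;\mathbb Z)$ is $0$ or not 2-divisible is a 2-to-1 image of a continuum iff $\check H^1(Y;\mathbb Z)\ne0$.
(d) A plane continuum is a 2-to-1 image of a continuum iff it separates the plane or has nonempty interior.

By (a), the disc and the circle are 2-to-1 images of continua. The disc has $\check H^1=0$ and the circle has dimension $1$, so neither hypothesis in Theorem 2 can be dropped.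

## 3. Labeling the two sheets when fibers stay apart

The guess is correct if the two points of each fiber stay a fixed distance apart. We prove this first, and with it a second "no loops" property. These two properties are all that we shall use about tree-like continua.

**Definition.** Let $p\colon E\to N$ be an exactly 2-to-1 continuous surjection of compact metric spaces. It is *separated* if for some $\eta>0$ the two points of each fiber are at distance $\ge3\eta$.

**Definition.** A compact metric space $Y$ satisfies **(H)** if for every nonempty closed $N\subset Y$ the following hold.

* **(H1)** If $G=\mathbb Z$ or $\mathbb Z/2$, $N=U\cup O$ with $U,O$ open in $N$, and $c\colon U\cap O\to G$ is locally constant, then there are locally constant $h_U\colon U\to G$ and $h_O\colon O\to G$ with $c=h_U-h_O$ on $U\cap O$.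
* **(H2)** If $p\colon E\to N$ is separated, then $E=P\sqcup R$ with $P,R$ clopen, each containing exactly one point of each fiber.

The circle fails both. Let $U,O$ be $S^1$ minus one point each, with different points removed; $U\cap O$ has two components, and let $c$ be $1$ on one of them and $0$ on the other. Since $U$ and $O$ are connected, $h_U-h_O$ would be constant. So (H1) fails. The connected double covering of $S^1$ is separated and does not split, so (H2) fails.

**Lemma 4.** Let $Y$ be tree-like, $N\subset Y$ nonempty closed, $\varepsilon>0$. Then $N$ has a finite cover by nonempty open sets $W_i$ of diameter $<\varepsilon$ such that the graph with an edge $ij$ ($i\ne j$) whenever $W_i\cap W_j\ne\emptyset$ is a forest.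

*Proof.* Let $\varphi\colon Y\to T$ be a map onto a tree with point-inverses of diameter $<\varepsilon$. We claim that there is $\delta>0$ such that $\operatorname{diam}B<\delta$ implies $\operatorname{diam}\varphi^{-1}(B)<\varepsilon$. Otherwise, for each $n$ there are points $p_n,q_n\in Y$ at distance $\ge\varepsilon-1/n$ with the distance of $\varphi(p_n)$ and $\varphi(q_n)$ less than $1/n$. Passing to convergent subsequences $p_n\to p$, $q_n\to q$, we get $\varphi(p)=\varphi(q)$ and $p,q$ at distance $\ge\varepsilon$: a point-inverse of diameter $\ge\varepsilon$, a contradiction.

Subdivide $T$ so that the open star of each vertex (the vertex with the open edges at it) has diameter $<\delta$. These stars are open and cover $T$. If the stars of distinct vertices $v,v'$ meet, they share an open edge, and this edge joins $v$ to $v'$. Let the $W_i$ be the nonempty sets among $N\cap\varphi^{-1}(\text{star of }v)$. They are open in $N$, cover $N$, have diameter $<\varepsilon$, and their graph is a subgraph of $T$, hence a forest. $\square$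

A forest carries no obstruction. Suppose that $c_{ij}\in G$ is given for each ordered adjacent pair, with $c_{ji}=-c_{ij}$. Then
$$c_{ij}=k_i-k_j\quad\text{for suitable } k_i\in G \tag{3}$$
for all adjacent $i,j$: in each component put $k=0$ at a root and determine the other $k_i$ one edge at a time moving away from the root. No cycle ever imposes a second condition.

**Lemma 5.** Let $p\colon E\to N$ be separated, with $\eta$ as in the definition. There are $\varepsilon>0$ and bijections $m_{yy'}\colon p^{-1}(y)\to p^{-1}(y')$ for all $y,y'\in N$ at distance $<\varepsilon$, where $m_{yy'}(x)$ is the unique point of $p^{-1}(y')$ at distance $<\eta$ from $x$. If $y,y',y''$ are pairwise at distance $<\varepsilon$, then $m_{y'y''}m_{yy'}=m_{yy''}$.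

*Proof.* First, there is $\varepsilon>0$ such that whenever $y,y'$ are at distance $<\varepsilon$, each $x\in p^{-1}(y)$ has a point of $p^{-1}(y')$ within distance $<\eta$. Otherwise there are $y_n,y_n'$ with distance tending to $0$ and $x_n\in p^{-1}(y_n)$ such that both points of $p^{-1}(y_n')=\{a_n,b_n\}$ are at distance $\ge\eta$ from $x_n$. Pass to subsequences with $y_n,y_n'\to y$, $x_n\to x$, $a_n\to a$, $b_n\to b$. All of $x,a,b$ lie in $p^{-1}(y)$, and $a,b$ are at distance $\ge3\eta$, so $\{a,b\}=p^{-1}(y)\ni x$. But $x$ is at distance $\ge\eta$ from $a$ and from $b$, a contradiction.

The nearby point is unique, because two of them would be at distance $<2\eta$. The maps $m_{yy'}$ and $m_{y'y}$ are inverse to each other, since "at distance $<\eta$" is symmetric. Finally $m_{y'y''}m_{yy'}(x)$ is at distance $<2\eta$ from $x$, and $m_{yy''}(x)$ at distance $<\eta$. They are two points of one fiber at distance $<3\eta$, so they are equal. $\square$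

**Lemma 6.** Tree-like continua satisfy (H).

*Proof of (H1).* The plan is to solve $c=h_U-h_O$ on the forest of a fine cover. Choose open $U',O'$ covering $N$ with $\overline{U'}\subset U$ and $\overline{O'}\subset O$. The set $\overline{U'}\cap\overline{O'}$ is a compact subset of $U\cap O$, and $c$ is continuous into a discrete group. So there is $\varepsilon>0$ such that $c$ agrees at any two points of this set at distance $<\varepsilon$. Take $\varepsilon$ also smaller than a Lebesgue number of $\{U',O'\}$. Let $W_i$ be the cover of Lemma 4. Each $W_i$ lies in $U'$ or in $O'$; give it a label $\lambda(i)\in\{U,O\}$ such that $W_i\subset U'$ if $\lambda(i)=U$ and $W_i\subset O'$ if $\lambda(i)=O$.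

For $W_i\cap W_j\ne\emptyset$ put $c_{ij}=0$ if $\lambda(i)=\lambda(j)$. If $\lambda(i)=U$ and $\lambda(j)=O$, then $W_i\cap W_j\subset U'\cap O'$ has diameter $<\varepsilon$, so $c$ is constant on it; let $c_{ij}=-c_{ji}$ be this constant. By (3), $c_{ij}=k_i-k_j$. Define:

* if $\lambda(i)=U$: $h_U=k_i$ on $W_i$, and $h_O=k_i-c$ on $W_i\cap O$;
* if $\lambda(i)=O$: $h_O=k_i$ on $W_i$, and $h_U=k_i+c$ on $W_i\cap U$.

In each case $c$ is used only inside $U\cap O$. The definitions agree on overlaps: for equal labels, $k_i=k_j$; for $\lambda(i)=U$, $\lambda(j)=O$ we have $c=k_i-k_j$ on $W_i\cap W_j$, so $k_i=k_j+c$ and $k_i-c=k_j$ there. So $h_U$ and $h_O$ are well defined and locally constant on $U$ and $O$, and $h_U-h_O=c$ in both cases.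

*Proof of (H2).* Now the plan is to split over small sets and to choose the labels consistently along the forest. Let $\varepsilon$ and $m_{yy'}$ be as in Lemma 5, and $W_i$ as in Lemma 4 for this $\varepsilon$. Choose $y_i\in W_i$ and $p_i\in p^{-1}(y_i)$ and let
$$P_i=\{m_{y_iy}(p_i):y\in W_i\},\qquad R_i=p^{-1}(W_i)\setminus P_i .$$
Each of $P_i,R_i$ has one point in every fiber over $W_i$. For $y,y'\in W_i$ we have $m_{yy'}m_{y_iy}(p_i)=m_{y_iy'}(p_i)$, so $m_{yy'}$ carries the point of $P_i$ to the point of $P_i$, hence also the point of $R_i$ to that of $R_i$. So for $y,y'\in W_i\cap W_j$ the bijection $m_{yy'}$ respects both splittings. Therefore either $P_i=P_j$ over all of $W_i\cap W_j$, or $P_i=R_j$ over all of it. Let $c_{ij}\in\mathbb Z/2$ be $0$ or $1$ accordingly. By (3), $c_{ij}=k_i-k_j$; interchange $P_i$ and $R_i$ whenever $k_i=1$. Afterwards $P_i=P_j$ over $W_i\cap W_j$ always.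

Put $P=\bigcup P_i$ and $R=\bigcup R_i$. Then $E=P\sqcup R$, with one point of each fiber in each. To see that $P$ is open, let $x\in P$ and $p(x)\in W_i$, so $x\in P_i$. If $z$ is close enough to $x$, then $p(z)\in W_i$ and $z$ is at distance $<\eta$ from $x$, so $z=m_{p(x)p(z)}(x)\in P_i\subset P$. The same argument shows that $R$ is open. $\square$

From here to the end of Section 6, $Y$ is a nonempty compact metric space with (H), $X$ is compact metric, and $f\colon X\to Y$ is an exactly 2-to-1 continuous surjection. We do not assume that $X$ is connected.

## 4. Shrinking fibers and the space of fibers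

If $f$ is separated, (H2) finishes. This is the sensible first approach, and (1) and (2) show where it stops: fibers over nearby points need not be close to each other, because the two points of $f^{-1}(y_n)$ may come together as $y_n\to y$. But for $k=2$ this is the only accident:
$$\text{if } y_n\to y,\ f^{-1}(y_n)=\{a_n,b_n\},\ a_n\to a,\ b_n\to b,\ a\ne b,\ \text{ then } \{a,b\}=f^{-1}(y). \tag{4}$$
Indeed $f(a)=f(b)=y$, and the fiber has only two points. So a limit of fibers is either a whole fiber or a single point. We record this in a space.

Let $F_2(X)$ be the space of nonempty subsets of $X$ with at most two points, with the Hausdorff metric. It is compact, being the continuous image of $X\times X$ under $(a,b)\mapsto\{a,b\}$. The singletons form a closed subspace $F_1(X)$. For instance, $F_2([0,1])$ is the triangle $\{(a,b):0\le a\le b\le1\}$, and $F_1([0,1])$ is its edge $a=b$.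

**Definition.** The *space of fibers* is
$$Y^*=\{f^{-1}(y):y\in Y\}=\{F\in F_2(X):f(F)\text{ is one point}\}\cap\bigl(F_2(X)\setminus F_1(X)\bigr),$$
and $g\colon Y^*\to Y$ is the map $g(f^{-1}(y))=y$.

The two descriptions agree because a two-point set inside a fiber is the whole fiber. The first set on the right is closed, since $F\mapsto f(F)$ is continuous in the Hausdorff metrics and singletons form a closed set. The second is open. So $Y^*$ is locally compact and separable metrizable. It is the union of the compact sets $\{F\in F_2(X): f(F)\text{ is one point},\ \operatorname{diam}F\ge 1/n\}$, so it is $\sigma$-compact. The map $g$ is a continuous bijection: if fibers $F_n$ converge to a fiber $F$, points $a_n\in F_n$ can be chosen to converge to a point of $F$, so $g(F_n)=f(a_n)\to g(F)$.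

In general $g^{-1}$ is not continuous. In example (1), as $s\uparrow\frac12$ the fibers converge to a singleton, which is not in $Y^*$; so $Y^*$ is $[0,\frac12)\sqcup[\frac12,1]$ (topological sum). In example (2), $Y^*$ is $[0,1)$, mapped to the circle by $s\mapsto e^{2\pi is}$. The first of these has a nonempty compact open subset, namely $[\frac12,1]$; the second, connected and noncompact, has none. This difference turns out to be the whole matter:

**Proposition 7.** If $Y^*$ has a nonempty compact open subset $T$, the conclusion of Theorem 1 holds.

**Proposition 8.** $Y^*$ has a nonempty compact open subset.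

Together with Lemma 6 these prove Theorem 1: the set $Q$ is clopen, and it is neither empty nor all of $X$.

## 5. From a compact open set of fibers to a clopen set of points

*Proof of Proposition 7.*

**Step 1: Split $f$ over the closed set $T'=g(T)$.** The diameter is positive and continuous on the compact set $T$, so it has a positive minimum. Hence $f^{-1}(T')\to T'$ is separated, and by (H2) $f^{-1}(T')=P\sqcup R$ with $P,R$ compact, each meeting each fiber over $T'$ in one point. Choose open sets $P_0\supset P$, $R_0\supset R$ in $X$ with disjoint closures.

**Step 2: Fibers just outside $T'$ do not join $P_0$ to $R_0$.** We claim that there is an open $U\supset T'$ with $f^{-1}(U)\subset P_0\cup R_0$ such that for $y\in U\setminus T'$ the fiber $f^{-1}(y)$ lies in $P_0$ or in $R_0$. The set $U_0=Y\setminus f(X\setminus(P_0\cup R_0))$ is open, contains $T'$, and satisfies $f^{-1}(U_0)\subset P_0\cup R_0$. If no open $U$ with $T'\subset U\subset U_0$ satisfied the second requirement, we could find $y_n\in U_0\setminus T'$ at distance $<1/n$ from $T'$ with $f^{-1}(y_n)=\{a_n,b_n\}$, $a_n\in P_0$, $b_n\in R_0$. Pass to a subsequence with $y_n\to y\in T'$, $a_n\to a$, $b_n\to b$. Then $a\ne b$, because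 the closures are disjoint. By (4), $\{a,b\}=f^{-1}(y)\in T$, and $\{a_n,b_n\}\to\{a,b\}$ in $Y^*$. As $T$ is open, $\{a_n,b_n\}\in T$ for large $n$, i.e. $y_n\in T'$, a contradiction. This is where openness of $T$ is used.

**Step 3: Extend the labeling to all of $X$, giving up on separating every fiber.** Let
$$A=\{y\in U\setminus T':f^{-1}(y)\subset P_0\},\qquad B=\{y\in U\setminus T':f^{-1}(y)\subset R_0\}.$$
Since $f$ is a closed map, $A=(U\setminus T')\setminus f(X\setminus P_0)$ is open, and so is $B$. By Step 2, $U\setminus T'=A\sqcup B$. Put $O=Y\setminus T'$. Then $U\cup O=Y$, $U\cap O=U\setminus T'$, and $1_A$ is locally constant there. By (H1) for $N=Y$, $G=\mathbb Z/2$, there are locally constant $h_U,h_O$ with $1_A=h_U-h_O$ on $U\cap O$. Define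
$$\sigma=1_{P_0}-h_U\circ f\ \text{ on } f^{-1}(U),\qquad \sigma=-h_O\circ f\ \text{ on } f^{-1}(O).$$
Over $A$ we have $1-h_U=-h_O$, and over $B$ we have $0-h_U=-h_O$, so the two formulas agree where both apply. Both are continuous on open sets; for the first, $f^{-1}(U)\subset P_0\sqcup R_0$ with $P_0,R_0$ open. So $\sigma\colon X\to\mathbb Z/2$ is continuous. Over any $y\in T'$ one point of the fiber lies in $P_0$ and the other in $R_0$, so $\sigma$ takes two different values there. Take $Q=\sigma^{-1}(1)$ and any $y\in T'$. $\square$

In example (1), with $T=[\frac12,1]$, one can take $P_0$ around height $0$ and $R_0$ around height $1$. Then $U=(\frac12-\delta,1]$ for a small $\delta$, $A=(\frac12-\delta,\frac12)$ and $B=\emptyset$.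

## 6. Finding a compact open set of fibers: a semicontinuous function on a minimal set

It remains to prove Proposition 8. The sensible start is Baire's theorem: $Y$ is the union of the closed sets $g(C_n)$, where $C_n$ consists of the fibers of diameter $\ge1/n$, so some nonempty open $W\subset Y$ lies in one $g(C_n)$. Over $W$ the fibers stay apart, and $g^{-1}(W)\to W$ is a homeomorphism. But this gives no compact open set. In example (1), with $W=(0.6,0.7)$, the set $g^{-1}(W)$ is an open interval, which has no nonempty compact open subset. The compact open set $[\frac12,1]$ begins exactly at the point $\frac12$ where $g^{-1}$ is not continuous. So one has to look at the set $D$ of bad points, and it may be complicated. One would like to pass to $D$, find a compact open piece of $D^*$, and thicken it in $Y^*$; but the thickened piece has a boundary. Two devices get us past this. A minimal set, from Zorn's lemma, makes the passage to $D$ useful. An integer-valued function then sees the thickened piece from both sides, and its maximum set contradicts minimality.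

For closed $N\subset Y$ let $N^*=g^{-1}(N)$. It is closed in $Y^*$, hence locally compact and $\sigma$-compact.

**Definition.** A closed $N\subset Y$ is *free* if $N\ne\emptyset$ and $N^*$ has no nonempty compact subset that is open in $N^*$.

In example (2), where (H) fails, $Y=S^1$ is free, since $Y^*=[0,1)$; its closed subset $\{1\}$ is not, since $\{1\}^*$ is one point. Freeness does not pass to closed subsets.

We shall use twice the following consequence of local compactness.
$$\begin{gathered}\text{If } L \text{ is locally compact metrizable, } V\subset L \text{ compact, } K\subset L \text{ closed, } V\cap K=\emptyset,\\ \text{there is an open } \Omega\supset V \text{ with compact closure } \overline\Omega \text{ and } \overline\Omega\cap K=\emptyset.\end{gathered}\tag{5}$$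
Cover $V$ by finitely many open sets whose closures are compact and miss $K$, and take the union.

*Proof of Proposition 8.* Suppose, for contradiction, that $Y$ is free.

**Step 1: A minimal free set exists.** By Zorn's lemma it suffices that the intersection $N_\infty$ of a nonempty chain $\{N_\alpha\}$ of free sets is free. It is closed, and nonempty by compactness. Suppose that $V\subset N_\infty^*$ is nonempty, compact, and open in $N_\infty^*$. Then $N_\infty^*\setminus V$ is closed in $Y^*$ and disjoint from $V$, so by (5) there is an open $\Omega\subset Y^*$ with compact closure, $V\subset\Omega$ and $\overline\Omega\cap N_\infty^*=V$. The compact sets $(\overline\Omega\setminus\Omega)\cap N_\alpha^*$ form a chain, with intersection $(\overline\Omega\setminus\Omega)\cap N_\infty^*\subset V\setminus\Omega=\emptyset$. So one of them is empty. For that $\alpha$, the set $\overline\Omega\cap N_\alpha^*=\Omega\cap N_\alpha^*$ is compact, open in $N_\alpha^*$, and contains $V\ne\emptyset$. This contradicts the freeness of $N_\alpha$.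

Fix a minimal free set $N$. From now on topological notions refer to $N$ and $N^*$, and $g\colon N^*\to N$ is the restriction.

**Step 2: Isolate the bad set $D$, and find a compact open piece of $D^*$.** Let $\mathcal G$ be the set of $y\in N$ having an open neighborhood $W$ in $N$ with $g^{-1}(W)$ contained in a compact subset $C$ of $N^*$. (Equivalently, the diameters of the fibers over $W$ are bounded away from $0$: on a compact $C$ the diameter has a positive minimum, and conversely the fibers in $N^*$ of diameter $\ge1/n$ form a compact set.) For such $W$, the map $g|_C$ is a continuous injection of a compact space, so it is a homeomorphism onto its image, and this image contains $W$. Hence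
$$g\colon g^{-1}(W)\to W\ \text{ is a homeomorphism.}\tag{6}$$
The set $\mathcal G$ is open. Put $D=N\setminus\mathcal G$, a closed set.

*$D\ne N$.* Write $N^*=\bigcup_nC_n$ with $C_n$ compact. The closed sets $g(C_n)$ cover the compact space $N$, so by Baire's theorem some $g(C_n)$ contains a nonempty open $W\subset N$. As $g$ is injective, $g^{-1}(W)\subset C_n$, so $W\subset\mathcal G$.

*$D\ne\emptyset$.* Otherwise finitely many sets $W$ as above cover $N$, so $N^*$ lies in a finite union of compact subsets of $N^*$ and is compact. Then $N^*$ is a nonempty compact open subset of itself, contradicting freeness.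

So $D$ is a nonempty closed proper subset of $N$. By minimality $D$ is not free: there is a nonempty compact $V\subset D^*$ that is open in $D^*$.

**Step 3: Thicken $V$, and record its thickening by a locally constant function.** The set $D^*\setminus V$ is closed in $N^*$, so by (5) there is an open $\Omega\subset N^*$ with compact closure $\overline\Omega$ in $N^*$, $V\subset\Omega$, and $\overline\Omega\cap D^*=V$. Put $V'=g(V)$ and
$$U=N\setminus g(\overline\Omega\setminus\Omega),\quad R=N\setminus g(\overline\Omega),\quad A=g(\Omega)\setminus V',\quad O=N\setminus V'.$$
The images of the compact sets $V$, $\overline\Omega$, $\overline\Omega\setminus\Omega$ are closed. So $V'$ is closed and $U,R,O$ are open. As $g$ is injective,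
$$V'\subset U,\qquad U=g(\Omega)\sqcup R,\qquad U\cap O=A\sqcup R,\qquad U\cup O=N .$$

We claim that $A$ is open in $N$. Let $y=g(z)\in A$ with $z\in\Omega\setminus V$. Since $\overline\Omega\cap D^*=V$, we have $z\notin D^*$, so $y\in\mathcal G$. Take $W$ as in (6). Then $g(g^{-1}(W)\cap\Omega)$ is open in $W$, contains $y$, and lies in $g(\Omega)$. So $g(\Omega)$ is a neighborhood of $y$. Since $V'$ is closed and $y\notin V'$, also $A$ is a neighborhood of $y$.

Hence $c=1_A\colon U\cap O\to\mathbb Z$ is locally constant.

**Step 4: Construct an integer function that jumps in one direction only, and whose jumps are invisible in $N^*$.** By (H1) for $N$ and $G=\mathbb Z$ there are locally constant $h_U\colon U\to\mathbb Z$ and $h_O\colon O\to\mathbb Z$ with $1_A=h_U-h_O$ on $U\cap O$. Define $t\colon N\to\mathbb Z$ by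
$$t=1_{g(\Omega)}-h_U\ \text{ on } U,\qquad t=-h_O\ \text{ on } O. \tag{7}$$
On $A$ we have $1-h_U=-h_O$, and on $R$ we have $0-h_U=-h_O$, so $t$ is well defined.

*$t$ is upper semicontinuous:* every $y\in N$ has a neighborhood on which $t\le t(y)$. On the open set $O$, $t$ is locally constant. If $y\in V'$ and $h_U\equiv h$ near $y$, then $t(y)=1-h$, because $V'\subset g(\Omega)$, and the values of $t$ near $y$ lie in $\{1-h,-h\}$.

*$t\circ g$ is locally constant on $N^*$.* On the open set $g^{-1}(O)$ it is $-h_O\circ g$. On the open set $\Omega$ it is $1-h_U\circ g$. And $N^*=\Omega\cup g^{-1}(O)$, because $N\setminus O=V'=g(V)$ and $V\subset\Omega$.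

**Step 5: The maximum set of $t$ is free, so $t$ is constant.** Finitely many of the neighborhoods on which $t\le t(y)$ cover $N$, so $t$ is bounded above; being integer-valued, it attains a maximum $m$. The set $M=\{t=m\}=\{t\ge m\}$ is nonempty, and closed since its complement $\{t\le m-1\}$ is open by upper semicontinuity. Since $t\circ g$ is locally constant, $M^*$ is clopen in $N^*$. So a compact open subset of $M^*$ is a compact open subset of $N^*$, hence empty. Thus $M$ is free, and by minimality $M=N$: $t$ is constant.

**Step 6: A constant $t$ makes a bad point good.** Pick $y\in V'$; this set is nonempty and contained in $D$. Near $y$, $h_U$ is a constant $h$, and by (7) $t=1-h$ on $g(\Omega)$ and $t=-h$ on $R$. But $t\equiv t(y)=1-h$. So some open neighborhood $W\subset U$ of $y$ misses $R$, and then $W\subset g(\Omega)$. Hence $g^{-1}(W)\subset\overline\Omega$ lies in a compact subset of $N^*$, i.e. $y\in\mathcal G$. This contradicts $y\in D$. So $Y$ is not free, which is Proposition 8. $\blacksquare$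

This proves Theorem 1: no tree-like continuum is the 2-to-1 continuous image of a continuum.

It is worth running Steps 2 to 4 on the examples, with all of $Y$ in the role of $N$. In example (1), $D=\{\frac12\}$, and $V=D^*$ is one point. Take for $\Omega$ the fibers over $[\frac12,\frac12+\delta)$, with $0<\delta<\frac12$. Then $U=[0,1]\setminus\{\frac12+\delta\}$, $O=[0,1]\setminus\{\frac12\}$ and $A=(\frac12,\frac12+\delta)$. A solution of $1_A=h_U-h_O$ is $h_U=0$ on $[0,\frac12+\delta)$, $h_U=-1$ on $(\frac12+\delta,1]$, $h_O=0$ on $[0,\frac12)$, $h_O=-1$ on $(\frac12,1]$. Formula (7) gives $t=1$ on $[\frac12,1]$ and $t=0$ on $[0,\frac12)$. Here $Y$ is not free, and the maximum set $M=[\frac12,1]$ has $M^*$ compact and open, the set that we want. In example (2), $D=\{1\}$, and with $\Omega=[0,\delta)$ the set $A$ is the open arc from $1$ to $e^{2\pi i\delta}$, while $U$ and $O$ are the circle without $e^{2\pi i\delta}$ and without $1$. Both are connected, so $h_U-h_O$ is constant while $1_A$ is not: the proof stops exactly at (H1). A function $t$ would have to jump at the point $1$ and has no place to come back.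

## 7. Cohomology in place of tree-likeness

Sections 4 to 6 used only (H). So Theorem 2 follows from the next lemma.

**Lemma 9.** A compact metric $Y$ with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ satisfies (H).

*Proof.* Let $N\subset Y$ be nonempty closed. First we show that $N$ inherits the vanishing. In the exact sequence of the pair
$$\check H^1(Y;\mathbb Z)\to\check H^1(N;\mathbb Z)\to\check H^2(Y,N;\mathbb Z)$$
the first group is $0$ by hypothesis and the last is $0$ because $\dim Y\le1$. So $\check H^1(N;\mathbb Z)=0$. Also $\check H^2(N;\mathbb Z)=0$, as $\dim N\le1$. The coefficient sequence $0\to\mathbb Z\xrightarrow{2}\mathbb Z\to\mathbb Z/2\to0$ gives the exact sequence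
$$\check H^1(N;\mathbb Z)\to\check H^1(N;\mathbb Z/2)\to\check H^2(N;\mathbb Z),$$
so $\check H^1(N;\mathbb Z/2)=0$.

For (H1), use sheaf cohomology, which agrees with Čech cohomology here, and the Mayer–Vietoris sequence of the open cover $N=U\cup O$:
$$H^0(U;G)\oplus H^0(O;G)\to H^0(U\cap O;G)\to H^1(N;G)=0 .$$
The groups $H^0$ consist of the locally constant functions, and the first map is $(h_U,h_O)\mapsto h_U-h_O$. Its surjectivity is (H1).

For (H2), let $p\colon E\to N$ be separated. Lemma 5 did not use tree-likeness. Let $W\subset N$ be nonempty, open, of diameter less than the $\varepsilon$ of Lemma 5, and let $y_0\in W$. For each of the two points $q\in p^{-1}(y_0)$ the set $\{m_{y_0y}(q):y\in W\}$ is open, by the argument at the end of the proof of Lemma 6. The two sets are disjoint, fill $p^{-1}(W)$, and each is mapped bijectively to $W$ by $p$. The inverse bijection $y\mapsto m_{y_0y}(q)$ is continuous: if $y_n\to y$ in $W$, any limit point of $m_{y_0y_n}(q)$ in the compact space $E$ lies over $y$, at distance $\le\eta$ from $q$, while the point of $p^{-1}(y)$ other than $m_{y_0y}(q)$ is at distance $>2\eta$ from $q$. So $p$ is a two-fold covering. Two-fold coverings of $N$ are classified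 by $\check H^1(N;\mathbb Z/2)=0$, so $p$ is trivial, and its two sheets are the sets $P,R$ required. $\square$

## 8. Building connected two-to-one preimages

Here $Y$ is a continuum, and (H) is no longer assumed. We reverse Section 4: from a space that could serve as the space of fibers, with no nonempty compact open subset, we build a connected $X$.

**Proof of Theorem 3(a).** Let $\gamma\colon Z^*\to Z$ be the given continuous bijection. First we extend it to all of $Y$. Let $W=Z^*\sqcup(Y\setminus Z)$ (topological sum), and let $g\colon W\to Y$ be $\gamma$ on $Z^*$ and the inclusion on $Y\setminus Z$. Then $g$ is a continuous bijection, and $W$ is locally compact, separable, metrizable.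

Next, $W$ has no nonempty compact open subset. Let $T$ be a compact open subset of $W$. Then $T\cap Z^*$ is compact and open in $Z^*$, hence empty. So $T$ is a compact open subset of $Y\setminus Z$, which is open in $Y$; therefore $T$ is clopen in $Y$. As $Z\ne\emptyset$, $T\ne Y$, and since $Y$ is connected, $T=\emptyset$. In particular the nonempty space $W$ is not compact.

Let $W^+=W\cup\{\infty\}$ be the one-point compactification, which is metrizable, and
$$X=\{(g(w),w):w\in W\}\cup(Y\times\{\infty\})\subset Y\times W^+ .$$
The set $Y\times\{\infty\}$ is closed. If $(g(w_n),w_n)\to(y,v)$ with $v\in W$, then $y=g(v)$ by continuity of $g$; if $v=\infty$, the limit lies in $Y\times\{\infty\}$. So $X$ is closed, hence compact metrizable. The projection $f\colon X\to Y$ is continuous, and $f^{-1}(y)=\{(y,\infty),(y,g^{-1}(y))\}$, so $f$ is exactly 2-to-1.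

Finally, $X$ is connected. Let $X=P\sqcup R$ with $P,R$ clopen. The connected set $Y\times\{\infty\}$ lies in one of them, say in $P$. Then $R$ is a compact open subset of the graph $\{(g(w),w)\}$, which is homeomorphic to $W$. So $R=\emptyset$, and $X$ is a continuum.

If $Y$ contains a simple closed curve $Z$, use $Z^*=[0,1)$, which maps continuously and bijectively onto $Z$. It is connected and not compact, so it has no nonempty compact open subset. (For $Y=Z=S^1$ this construction gives example (2), up to homeomorphism.) $\square$

**Proof of Theorem 3(b).** If a locally connected continuum contains a simple closed curve, use (a). Otherwise it is a dendrite, and no dendrite is a 2-to-1 image of a continuum, by the first fact quoted in Section 1 (also by Theorem 1, since dendrites are tree-like). $\square$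

**Proof of Theorem 3(c).** Here connectedness of $X$ comes from monodromy. If $\check H^1(Y;\mathbb Z/2)\ne0$, there is a nontrivial two-fold covering $p\colon X\to Y$, and $X$ is compact metrizable, as a finite covering of a compact metrizable space. Suppose that $X=P\sqcup R$ with $P,R$ clopen and nonempty. Since $p$ is open and closed, $p(P)$ and $p(R)$ are clopen in $Y$ and nonempty, so both equal $Y$. Then $P$ and $R$ each contain exactly one point of each fiber, and $p$ maps each of these compact sets homeomorphically onto $Y$. So the covering is trivial, a contradiction. Hence $X$ is a continuum, and $p$ is exactly 2-to-1.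

For the second statement, the exact sequence $\check H^1(Y;\mathbb Z)\xrightarrow{2}\check H^1(Y;\mathbb Z)\to\check H^1(Y;\mathbb Z/2)$ embeds $\check H^1(Y;\mathbb Z)/2\check H^1(Y;\mathbb Z)$ in $\check H^1(Y;\mathbb Z/2)$. If $\check H^1(Y;\mathbb Z)$ is not 2-divisible, it is nonzero and the last group is nonzero, so $Y$ is a 2-to-1 image of a continuum. If $\check H^1(Y;\mathbb Z)=0$ and $\dim Y\le1$, Theorem 2 says that it is not. $\square$

**Proof of Theorem 3(d).** Let $Y\subset\mathbb R^2$ be a continuum. If $Y$ has nonempty interior, it contains a circle, and (a) applies. If the interior is empty, then $\dim Y\le1$: a subset of $\mathbb R^n$ of dimension $n$ has interior points (Hurewicz–Wallman). By Alexander duality,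
$$\check H^1(Y;\mathbb Z)\cong\tilde H_0(S^2\setminus Y;\mathbb Z),$$
which is a free abelian group, nonzero iff $S^2\setminus Y$ is disconnected. That happens iff $Y$ separates the plane, because removing the point at infinity from a component of $S^2\setminus Y$ does not disconnect it. A nonzero free abelian group is not 2-divisible, so by (c) $Y$ is a 2-to-1 image of a continuum iff $Y$ separates the plane. $\square$

**Remark.** For one-dimensional continua, the case where $\check H^1(Y;\mathbb Z)$ is nonzero and 2-divisible is not classified here. Some such continua are 2-to-1 images of continua. The dyadic solenoid $Y$, for which $\check H^1(Y;\mathbb Z)\cong\mathbb Z[\frac12]$, is the mapping torus of a homeomorphism of the Cantor set $C$, so it is a continuous bijective image of $C\times[0,1)$. A compact open subset of $C\times[0,1)$ meets each line $\{x\}\times[0,1)$ in a compact clopen subset of the line; as the line is connected and not compact, this subset is empty. So $C\times[0,1)$ has no nonempty compact open subset, and (a) applies with $Z=Y$.
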